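# One integer governs the translates of a four-point pattern

## 1. A square and an L that ought to behave differently

Fix a finite set $P\subseteq\mathbb R^2$, a *pattern*. A translated copy of $P$ in a point set $X$ is a vector $v$ with $v+P\subseteq X$. Let $t_P(n)$ be the largest number of such $v$ that an $n$-point set $X\subseteq \mathbb R^2$ can have. We use the same definition when $\mathbb R^2$ is replaced by another real vector space.

The patterns of interest have four points, three of them in standard position. Write $e_1=(1,0)$, $e_2=(0,1)$, and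
$$P(z)=\{(0,0),(1,0),(0,1),z\},\qquad z\in\Omega=\{(x,y)\in\mathbb Q^2: x<0\ \text{or}\ y<0\ \text{or}\ x+y\ge1\}.$$
Each $z=(x,y)\in\mathbb Q^2$ is written uniquely as $x=p_x/q$, $y=p_y/q$ with integers $p_x,p_y,q$, $q>0$, $\gcd(p_x,p_y,q)=1$. Attach to $z$ the integer
$$F(z)=\begin{cases}p_x+p_y&\text{if }p_x,p_y\ge0,\\ \max(p_x,-p_y+q)&\text{if }p_y<0\le p_x,\\ \max(p_y,-p_x+q)&\text{if }p_x<0\le p_y,\\ -p_x-p_y+q&\text{if }p_x,p_y<0.\end{cases}$$

The problem, from the paper "On the Maximum Number of Translates in a Point Set" (doi:10.1007/s00454-008-9111-9), is to prove or disprove this: *if $z_1,z_2\in\Omega$ and $F(z_1)=F(z_2)$, then $t_{P(z_1)}(n)=t_{P(z_2)}(n)$ for every $n$.*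

A natural first guess is that this is false. The function $t_P$ contains exact information for every $n$, while $F$ is one integer, and patterns with the same $F$ can look nothing alike. Surely some $n$ sees the difference. Let us test the guess.

*The value $F=1$.* We have $F(1,0)=F(0,1)=1$, and both points give the same set $\{0,e_1,e_2\}$. No counterexample here.

*The value $F=2$.* Take the unit square, $z=(1,1)$, and the L, $z=(2,0)$, which has three points in a row and one above the end. With $n=4$ or $n=5$ there is room for one copy. Two copies $v+P$, $v'+P$ share as many points as there are ways to write $v'-v$ as a difference of two points of $P$. In the square, $\pm e_1$ and $\pm e_2$ occur twice as differences, $\pm(1,1)$ and $\pm(1,-1)$ once. In the L, $\pm e_1$ occurs twice (as $e_1-0$ and $2e_1-e_1$), and $\pm2e_1,\pm e_2,\pm(e_1-e_2),\pm(2e_1-e_2)$ once. So for both patterns two copies need exactly $8-2=6$ points: both have $t(5)=1$ and $t(6)\ge2$.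

*The value $F=3$.* Take $z=(-1,-1)$, where $0$ is the center of a triangle, and $z=(3,0)$. The differences up to sign are
$$e_1,\ e_2,\ e_1-e_2,\ (1,1),\ (2,1),\ (1,2)\qquad\text{and}\qquad e_1,\ 2e_1,\ 3e_1,\ e_2,\ e_1-e_2,\ 3e_1-e_2,$$
and each occurs once. In both cases two copies need $7$ points, so both have $t(6)=1$ and $t(7)\ge 2$.

The guess has found no support. In Section 3 we solve the square and the L completely by hand. The two arguments have nothing in common, and the two answers coincide for all $n$. The guess is in fact wrong.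

**Theorem 1.** If $z_1,z_2\in\Omega$ and $F(z_1)=F(z_2)$, then $t_{P(z_1)}(n)=t_{P(z_2)}(n)$ for every $n\in\mathbb N$.

We shall prove this by computing $t_{P(z)}(n)$ exactly.

## 2. From point sets to sumsets

For sets $A,B$ write $A+B=\{a+b\}$. For finite $A$ and $P\ni 0$ the integer $|A+P|-|A|\ge0$ is the *excess* of $A$. For the square and $A=\{0,e_1\}$ the excess is $6-2=4$. The next lemma says that $t_P$ is known once we know how large $A$ can be for a given excess. Note the hypothesis that $P$ has at least two points.

**Lemma 2.** Let $P$ be a finite subset of a real vector space with $0\in P$ and $|P|\ge2$, and let $\Lambda$ be the group generated by $P$. Let $\tau:\mathbb N\to\mathbb N$ be nondecreasing, and suppose that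

(L) every finite $A\subset\Lambda$ satisfies $|A|\le\tau(|A+P|-|A|)$;

(C) for every $g\ge0$ there is a finite $A\subset\Lambda$ with $|A|=\tau(g)$ and $|A+P|\le|A|+g$.

Then for every $n\ge0$ a number $t\ge0$ of copies is attainable with $n$ points if and only if $t\le n$ and $\tau(n-t)\ge t$. Consequently
$$t_P(n)=n-\min\{g\ge0:\tau(g)+g\ge n\}.$$

Here "attainable" means that there is a finite set $A$ with $|A|=t$ and $|A+P|\le n$.

*Proof.*

**Step 1 (replace $X$ by $A+P$).** We claim $t_P(n)=\max\{|A|:|A+P|\le n\}$, over finite $A$. If $A=\{v:v+P\subseteq X\}$, then $A+P\subseteq X$, so $|A+P|\le n$. Conversely, if $|A+P|\le n$, enlarge $A+P$ by arbitrary points to an $n$-point set $X$; then every $v\in A$ has $v+P\subseteq X$.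

**Step 2 (move $A$ into $\Lambda$).** This step lets us work in a lattice. Split a finite $A$ into its parts $A_1,\dots,A_m$ in distinct cosets of $\Lambda$. The group $\Lambda$ is torsion free and nonzero because $|P|\ge2$, so it is infinite. Hence we can translate the $A_i$ one after another to pairwise disjoint subsets $A_i'$ of $\Lambda$: each new translation has to avoid only finitely many vectors. Put $A'=\bigcup A_i'$. Then $|A'|=|A|$. The sets $A_i+P$ lie in distinct cosets, so they are disjoint, and
$$|A+P|=\sum|A_i+P|=\sum|A_i'+P|\ge|A'+P|.$$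

**Step 3 (remove points one at a time).** This step shows that sizes can be lowered without raising the excess. Let $\emptyset\ne A\subset\Lambda$ be finite. As a finitely generated torsion-free abelian group, $\Lambda\cong\mathbb Z^k$ carries a total order compatible with addition (the lexicographic one). Let $a=\max A$, $p=\max P$. Then $a+p$ has only one representation as an element of $A$ plus an element of $P$, so $|(A\setminus\{a\})+P|\le|A+P|-1$.

**Step 4 (which $t$ are attainable).** Suppose $|A|=t$, $|A+P|\le n$. Since $0\in P$, $t\le n$. By Step 2 we may take $A\subset\Lambda$. With $g=|A+P|-|A|\le n-t$, (L) and monotonicity give $t\le\tau(g)\le\tau(n-t)$. Conversely let $t\le n$ and $\tau(n-t)\ge t$. Put $g=n-t$ and take $A$ from (C), so $|A|\ge t$ and $|A+P|\le|A|+g$. Apply Step 3 $|A|-t$ times; the resulting $A'$ has $|A'|=t$ and $|A'+P|\le t+g=n$.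

With $g=n-t$, the largest attainable $t$ is $n-\min\{g\ge0:\tau(g)\ge n-g\}$; the value $g=n$ qualifies, so the minimum exists and is at most $n$. $\square$

## 3. The square and the L, solved by rows

For both patterns $\Lambda=\mathbb Z^2$. We claim that (L) and (C) hold for both with the same function $\tau(g)=\lfloor (g-1)^2/4\rfloor$ for $g\ge1$, $\tau(0)=0$. By Lemma 2 the two functions $t_P$ are then equal, with values $1,1,2,2,3,4$ at $n=4,\dots,9$. In (L) we may assume $A\ne\emptyset$, and then the excess $g$ is at least $1$ by Step 3 of Lemma 2 applied repeatedly.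

*The square.* Let $A\subset\mathbb Z^2$ meet $\rho$ rows and $\gamma$ columns. Each nonempty row of $A$ gains at least one point in $A'=A+\{0,e_1\}$, so $|A'|\ge|A|+\rho$. The set $A'$ meets at least $\gamma+1$ columns, and each gains at least one point when we add $\{0,e_2\}$. So $|A+P|\ge|A|+\rho+\gamma+1$. With excess $g$ we get $\rho+\gamma\le g-1$ and $|A|\le\rho\gamma\le(g-1)^2/4$. This is (L). For (C) with $g\ge3$ take a $\rho\times\gamma$ grid with $\rho+\gamma=g-1$, $|\rho-\gamma|\le1$: here $|A+P|=(\rho+1)(\gamma+1)=|A|+g$. For $g\le2$ take $A=\emptyset$.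

*The L.* Now $P=\{0,e_1,2e_1,e_2\}$. Let the nonempty rows of $A$, from bottom to top, have sizes $a_1,\dots,a_m$, and write $a(y)$ for the number of points of $A$ at height $y$. At height $y$ the set $A+P$ has at least $a(y)+2$ points if $a(y)>0$, and at least $a(y-1)$ points in any case. Let $d(y)\ge0$ be the number of points of $A+P$ at height $y$ minus $a(y)$. Fix $i$. The first $i$ nonempty rows contribute at least $2i$ to $\sum d(y)$. Let $y_i$ be the height of the $i$th row and let $y'\ge y_i$ be the last height such that all rows from $y_i$ to $y'$ are nonempty. Then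
$$\sum_{y=y_i+1}^{y'+1}d(y)\ge\sum_{y=y_i+1}^{y'+1}\bigl(a(y-1)-a(y)\bigr)=a_i .$$
So the excess $g$ satisfies $g\ge 2i+a_i$ for every $i$, and
$$|A|\le\sum_{i\ge1,\ 2i<g}(g-2i)=\Bigl\lfloor\frac{(g-1)^2}4\Bigr\rfloor .$$
For (C) take rows $\{0,\dots,g-2i-1\}$ at heights $i=1,2,\dots$ with $2i<g$. At each occupied height after the first, $A_i+\{0,1,2\}$ is exactly as long as the row below it. So for $g\ge3$ the rows of $A+P$ have sizes $g,g-2,g-4,\dots$, ending with $1$ or $2$, and $|A+P|=|A|+g$. For $g\le2$ take $A=\emptyset$.

## 4. Where counting by rows stops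

A sensible plan is to do this for all patterns: slice by rows and compare sizes. Try it on $P=\{0,e_1,e_2,-e_1-e_2\}$, where $F=3$. Let $A_i$ be the row of $A$ at height $i$, and $a_i=|A_i|$. At height $i$ the set $A+P$ is
$$(A_i+\{0,e_1\})\ \cup\ (A_{i-1}+e_2)\ \cup\ (A_{i+1}-e_1-e_2),$$
and row counting bounds this by the largest of $a_i+1$ (if $a_i>0$), $a_{i-1}$, $a_{i+1}$. For two points one above the other the row sizes are $(1,1)$, and the bound is $|A+P|\ge1+2+2+1=6$. But in Section 1 we saw that two copies need $7$ points.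

This loss grows. For row sizes $1,2,\dots,M,\dots,2,1$ we have $|A|=M^2$, and the bound is
$$|A+P|\ge1+2+\dots+M+(M+1)+M+\dots+2+1=(M+1)^2 .$$
So row counting cannot exclude $M^2$ points with excess $g=2M+1$, that is $(g-1)^2/4$ points, the answer for $F=2$. For $M=2$ this is four points with excess $5$; the theorem below gives at most $T_3(5)=2$.

The point of failure is the replacement of a union of three sets in one row by its largest member. For each pair of these sets containment may be possible, but they do not all nest at once, and sizes alone do not see this. The rows are too special a family of lines: each row of $P$ has at most two points, and the number $3$ never enters. We would like to slice by a *generic* line instead. But a generic line meets the lattice in at most one point. The way out, in Section 8, is to replace sets by vector spaces of functions, which can be cut by a generic linear form.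

## 5. The degree of a four-point pattern

In Section 1 two copies overlapped in two points exactly when $p-p'=r-r'$, that is, $p+r'=r+p'$: a coincidence between sums of two points of $P$. The integer $F$ measures the first size at which such coincidences occur.

Let $P=\{p_0,p_1,p_2,p_3\}$ be four distinct points of a real vector space such that the group $\langle P-P\rangle$ generated by the differences has rank $2$. The map
$$\Bigl\{u\in\mathbb Z^4:\sum u_i=0\Bigr\}\to\langle P-P\rangle,\qquad u\mapsto\sum u_ip_i,$$
is onto. The source has rank $3$, so the kernel has rank $1$. Since $\langle P-P\rangle$ is torsion free, the kernel is saturated (if $cu$ lies in it with $c\ne0$, so does $u$). So the kernel is $\mathbb Zw$ with $\gcd(w_0,\dots,w_3)=1$. Write $c^+=\max(c,0)$, $c^-=\max(-c,0)$.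

**Definition (degree).** $F(P)=\sum_iw_i^+=\sum_iw_i^-$.

If two different multisets of $d$ points of $P$ have the same sum, their difference is $cw$ with $c\ne0$, so $d\ge|c|F(P)\ge F(P)$; and $w$ itself gives such a coincidence with $d=F(P)$. Since the points are distinct, $F(P)\ge2$. Examples: the square has $0+(1,1)=e_1+e_2$, degree $2$. The L has $0+2e_1=e_1+e_1$, degree $2$. For $z=(-1,-1)$ we have $z+e_1+e_2=0+0+0$, and for $z=(3,0)$ we have $z+0+0=e_1+e_1+e_1$, both of degree $3$. For $z=(\frac12,\frac12)$ we have $z+z=e_1+e_2$, degree $2$, in agreement with $F(z)=1+1$. The degree is unchanged if $P$ is translated or relabelled.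

**Lemma 3.** Let $z\in\Omega$. Then $F(z)\ge1$. If $F(z)=1$, then $z\in\{e_1,e_2\}$ and $P(z)=\{0,e_1,e_2\}$. If $F(z)\ge2$, then $P(z)$ has four distinct points, $\langle P(z)-P(z)\rangle$ has rank $2$, and $F(P(z))=F(z)$.

*Proof.* From $qz-p_xe_1-p_ye_2-(q-p_x-p_y)\,0=0$ the vector
$$w=(p_x+p_y-q,\ -p_x,\ -p_y,\ q)$$
is an affine dependency of $(0,e_1,e_2,z)$; its coordinates add to $0$, and it is primitive because $\gcd(p_x,p_y,q)=1$. Its positive part is
$$\sum w_i^+=q+(-p_x)^++(-p_y)^++(p_x+p_y-q)^+.\tag{1}$$
If $p_x,p_y\ge0$, then $z\in\Omega$ forces $p_x+p_y\ge q$, and (1) equals $p_x+p_y$. If $p_y<0\le p_x$, it is $q-p_y+(p_x+p_y-q)^+=\max(p_x,q-p_y)$; the case $p_x<0\le p_y$ is symmetric. If $p_x,p_y<0$, it is $q-p_x-p_y$. So (1) equals $F(z)$ in all cases.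

The value is at least $q\ge1$ in the first case, at least $2$ in the mixed cases, and at least $3$ in the last. So $F(z)=1$ forces $p_x,p_y\ge0$ and $p_x+p_y=1\ge q$, hence $q=1$ and $z\in\{e_1,e_2\}$.

If $F(z)\ge2$, then $z\ne e_1,e_2$, and $z\ne0$ because $0\notin\Omega$. So $P(z)$ has four points. The group $\langle P(z)-P(z)\rangle=\mathbb Z^2+\mathbb Zz$ has rank $2$ since $qz\in\mathbb Z^2$. The kernel above is generated by its primitive vector $w$, so $F(P(z))=F(z)$. $\square$

## 6. The staircase sum $T_F$ and the exact formula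

Fix $F\ge1$. For $r\ge1$ let *block $r$* be the sequence
$$(\max(0,r-F),\ \dots,\ r-2,\ r-1)$$
of $\min(r,F)$ consecutive integers. Concatenate blocks $1,2,3,\dots$.

**Definition ($T_F$).** $T_F(g)$ is the sum of the first $g$ terms of this concatenation, $g\ge0$.

All terms are nonnegative, so $T_F$ is nondecreasing. For $F=2$ the blocks are $(0),(0,1),(1,2),(2,3),\dots$, and $T_2(0),T_2(1),\dots=0,0,0,1,2,4,6,9,\dots$, which is $\lfloor(g-1)^2/4\rfloor$ from Section 3 for $g\ge 1$. For $F=3$ they are $(0),(0,1),(0,1,2),(1,2,3),\dots$, and $T_3(0),T_3(1),\dots=0,0,0,1,1,2,4,5,7,10,\dots$.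

**Theorem 4.** Let $P$ be four distinct points of a real vector space with $\langle P-P\rangle$ of rank $2$, and let $F=F(P)$. For every $n\ge0$,
$$t_P(n)=n-\min\{g\ge0:T_F(g)+g\ge n\}.$$

*Theorem 4 implies Theorem 1.* Let $F(z_1)=F(z_2)$. If the common value is $1$, then $P(z_1)=P(z_2)$ by Lemma 3. Otherwise Lemma 3 lets us apply Theorem 4, and $t_{P(z_i)}(n)$ depends only on $F(z_i)$ and $n$. $\square$

From here to the end of Section 10, $P$ is as in Theorem 4 and $F=F(P)$. Translating $P$ changes neither $t_P$, nor $\langle P-P\rangle$, nor any $|A+P|$. So we may assume that any point we choose is $p_0=0$. Put $\Lambda=\langle P\rangle=\langle P-P\rangle\cong\mathbb Z^2$. By Lemma 2, applied with $\tau=T_F$, Theorem 4 follows from two propositions.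

**Proposition 5 (construction).** For every $g\ge0$ there is a finite $A\subset\Lambda$ with $|A|=T_F(g)$ and $|A+P|\le|A|+g$.

**Proposition 6 (lower bound for the excess).** Every finite $A\subset\Lambda$ satisfies $|A|\le T_F(|A+P|-|A|)$.

We need the bookkeeping that links blocks to monomials. Let $N(j)$ be the number of monomials of degree $j$ in three variables, so $N(j)=0$ for $j<0$ and $N(j)=\binom{j+2}2$ for $j\ge-2$. For $\sigma\ge1$ let $h_\sigma(j)=N(j)-N(j-\sigma)$; this counts the degree-$j$ monomials not divisible by a fixed monomial of degree $\sigma$. Let $G_r=\sum_{i\le r}\min(i,F)$ be the total length of blocks $1,\dots,r$. Then for $r\ge1$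
$$\text{sum of block }r=h_F(r-2)=G_{r-1}.\tag{2}$$
Indeed, for $r\le F$ all three equal $\binom r2=N(r-2)$. For $r>F$ the block sum is $\sum_{i=r-F}^{r-1}i=\binom r2-\binom{r-F}2=h_F(r-2)$; it equals $Fr-\binom{F+1}2$, and so does $G_{r-1}=\binom{F+1}2+F(r-1-F)$.

## 7. Iterated sumsets and partial layers

Which sets have small excess? The natural candidates are the $k$-fold sumsets $kP$, with $0P=\{0\}$ and $kP=\emptyset$ for $k<0$. For $z=(-1,-1)$ and $z=(3,0)$ their sizes agree at the start: $|P|=4$, and $|2P|=10$ in both cases, because there is no coincidence of degree $2$ and so the $10$ sums are distinct. Yet the convex hulls of these two patterns contain $4$ and $5$ points of $\mathbb Z^2$. We now compute $|kP|$ and then fill the gaps between consecutive $kP$.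

*Proof of Proposition 5.*

**Step 1 (normal forms).** The purpose is to count $kP$ by monomials. Label so that $w_0\ne0$, change the sign of $w$ so that $w_0<0$, and translate so that $p_0=0$. Let $w'=(w_1,w_2,w_3)$. The kernel of $\mathbb Z^3\to\Lambda$, $\mu\mapsto\sum\mu_ip_i$, is $\mathbb Zw'$: an element $\mu$ of it extends by $\mu_0=-\sum_{i\ge1}\mu_i$ to a multiple of $w$. The coordinate sum of $w'$ is $-w_0>0$. Put
$$m=x_1^{w_1^+}x_2^{w_2^+}x_3^{w_3^+},$$
a monomial of degree $F$, since $w_0^+=0$.

Let $\lambda$ lie in the monoid generated by $P$. Its representations $\mu\in\mathbb N^3$, $\lambda=\sum\mu_ip_i$, form an interval on a line $\mu_0+\mathbb Zw'$. The degree $\mu_1+\mu_2+\mu_3$ strictly decreases in direction $-w'$ and is nonnegative, so there is a unique representation of least degree. For $\mu\in\mathbb N^3$ we have $\mu-w'\in\mathbb N^3$ iff $\mu_i\ge w_i^+$ for all $i$, iff $m\mid x^\mu$. So the representation of least degree, the *normal form* of $\lambda$, is the unique one not divisible by $m$. Let $|\lambda|$ denote its degree.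 For the square with $p_0=0$, $p_3=e_1+e_2$, we have $w=(-1,1,1,-1)$ and $m=x_1x_2$; the normal form of $(a,b)$ is $x_3^bx_1^{a-b}$ if $a\ge b$ and $x_3^ax_2^{b-a}$ otherwise, and $|(a,b)|=\max(a,b)$.

**Step 2 (the size of $kP$).** Since $p_0=0$, $kP=\{\lambda:|\lambda|\le k\}$. The normal forms of degree $j$ are exactly the degree-$j$ monomials not divisible by $m$, so $|kP|=\sum_{j\le k}h_F(j)$. With $k=r-3$, formula (2) gives
$$|kP|=T_F(G_{r-1}),\qquad|(k+1)P|-|kP|=h_F(r-2)=G_{r-1}\qquad(r\ge1).\tag{3}$$
So $kP$ settles $g=G_{r-1}$. For the intermediate $g$ we add part of the next layer.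

**Step 3 (the partial layer).** If $g=0$ take $A=\emptyset$. Otherwise write $g=G_{r-1}+s$ with $r\ge1$ and $1\le s\le\min(r,F)$, and put
$$k=r-3,\quad j=\min(r,F)-s\in[0,F-1],\quad\sigma=F-j\ge1,\quad e=k+1-j=r-2-j.$$
Choose a divisor $m'$ of $m$ of degree $j$, and let
$$B=\{\lambda:\text{normal form }m'v,\ \deg v=e\},\qquad B^+=\{\lambda:\text{normal form }m'v,\ \deg v=e+1\}.$$
Since $m\mid m'v$ iff $(m/m')\mid v$, and $m/m'$ has degree $\sigma$, we have $|B|=h_\sigma(e)$ and $|B^+|=h_\sigma(e+1)$. Put $A=kP\cup B$. The union is disjoint, since elements of $B$ have $|\lambda|=k+1$.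

**Step 4 (the excess of $A$).** The set $kP+P$ is $(k+1)P$ if $k\ge0$ and empty if $k<0$. Also $B+p_0=B\subseteq(k+1)P$. Let $\lambda\in B$ have normal form $m'v$ and let $i\ge1$. Then $\lambda+p_i$ has the representation $x_im'v$ of degree $k+2$. If $m\nmid x_im'v$, this is its normal form and $\lambda+p_i\in B^+$. Otherwise $|\lambda+p_i|\le k+1$. Hence $A+P\subseteq(k+1)P\cup B^+$, and by (3)
$$|A+P|-|A|\le G_{r-1}+h_\sigma(e+1)-h_\sigma(e).$$

**Step 5 (the counts come out right).** We check that $|B|$ is the sum of the first $s$ terms of block $r$ and that $|B^+|-|B|=s$.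

If $r\le F$, then $j=r-s$, $e=s-2$, and $\sigma=F-r+s\ge s>e+1$. So $|B|=N(s-2)=\binom s2$ and $|B^+|=N(s-1)=\binom{s+1}2$, with difference $s$; and $\binom s2=0+1+\dots+(s-1)$.

If $r>F$, then $j=F-s$, $\sigma=s$, $e=r-F+s-2$. So
$$|B|=\binom{r-F+s}2-\binom{r-F}2=\sum_{i=0}^{s-1}(r-F+i),$$
the sum of the first $s$ terms of block $r$. Likewise $|B^+|=\binom{r-F+s+1}2-\binom{r-F+1}2$, so $|B^+|-|B|=(r-F+s)-(r-F)=s$.

In both cases $|A|=T_F(G_{r-1}+s)=T_F(g)$ and $|A+P|-|A|\le g$. $\square$

As a check, take $z=(-1,-1)$ and $g=5=G_2+2$. Then $r=3$, $s=2$, $k=0$, $j=1$, $e=0$, $m=x_1x_2x_3$, and with $m'=x_1$ we get $A=\{0,e_1\}$, of size $2=T_3(5)$, with $|A+P|=7$.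

## 8. A generic linear section of the group algebra

We now prove Proposition 6. Replace a finite $A\subset\Lambda$ by the span of the monomials $\chi^a$, $a\in A$. Sumsets become products of subspaces and cardinalities become dimensions, but a space of functions can be restricted to a curve, and then to points, that have nothing to do with rows. The functions $1,x_1,x_2,x_3$ attached to $P$ satisfy one equation of degree $F$, so they describe a surface of degree $F$. Two generic linear conditions should leave $F$ points. The integer $F$ will enter as the degree of a field extension.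

We use the following textbook facts. The group algebra $\mathbb Q[\Lambda]$ has a basis of symbols $\chi^\lambda$ with $\chi^\lambda\chi^\mu=\chi^{\lambda+\mu}$; as $\Lambda\cong\mathbb Z^2$, it is a Laurent polynomial ring in two variables, a noetherian domain, and the same holds over any field. A primitive vector of $\mathbb Z^3$ extends to a basis of $\mathbb Z^3$. An irreducible element of a polynomial ring over a field stays irreducible when more variables are adjoined. Gauss' lemma: for a unique factorization domain $R$ with fraction field $K$, an irreducible polynomial in $R[T]$ of positive degree is irreducible in $K[T]$. A domain generated, as an algebra over a field, by algebraic elements is a field. Krull's intersection theorem: if $\ell$ is a nonunit of a noetherian domain $D$, then $\bigcap_n\ell^nD=0$.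

**Setting.** Let $p_0=0$, $C=\mathbb Q[\Lambda]$, $x_i=\chi^{p_i}$, $x_0=1$. As an algebra $C$ is generated by $x_1^{\pm1},x_2^{\pm1},x_3^{\pm1}$. Let
$$f=\prod_iX_i^{w_i^+}-\prod_iX_i^{w_i^-}\in\mathbb Q[X_0,X_1,X_2,X_3].$$
It is homogeneous of degree $F$; its two monomials are distinct with disjoint supports; and $f(1,x_1,x_2,x_3)=0$ because $\sum w_ip_i=0$.

**Lemma 7.** $\varphi=f(1,X_1,X_2,X_3)$ is irreducible in $\mathbb Q[X_1,X_2,X_3]$.

*Proof.* Let $w'=(w_1,w_2,w_3)$. Since $w_0=-(w_1+w_2+w_3)$ and $w$ is primitive, $w'$ is primitive, so it extends to a basis of $\mathbb Z^3$. In the Laurent polynomial ring, $\varphi$ is a unit times $X_1^{w_1}X_2^{w_2}X_3^{w_3}-1$, and the automorphism given by the basis turns this into $Y_1-1$, a prime. If $\varphi=\varphi_1\varphi_2$ in the polynomial ring, one factor is therefore a unit in the Laurent ring, that is, a constant times a monomial. No $X_i$ divides $\varphi$, because the two monomials of $\varphi$ are distinct with disjoint supports. So that factor is constant. $\square$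

**The linear forms.** Let $\alpha_2,\beta_2,\alpha_3,\beta_3$ be indeterminates, $E=\mathbb Q(\alpha_2,\beta_2,\alpha_3,\beta_3)$, and $C_E=E\otimes_{\mathbb Q}C=E[\Lambda]$. Let $U=\mathrm{span}_E(1,x_1,x_2,x_3)\subset C_E$ and
$$\ell_2=x_2-\alpha_2-\beta_2x_1,\qquad\ell_3=x_3-\alpha_3-\beta_3x_1,$$
both elements of $U$. Put $D_1=C_E/(\ell_2)$ and $L=C_E/(\ell_2,\ell_3)$.

**Lemma 8.** (a) $\ell_2$ is a nonzero nonunit of the noetherian domain $C_E$, and $D_1$ is a noetherian domain. (b) The image of $\ell_3$ in $D_1$ is a nonzero nonunit. (c) $L$ is a field, $L=E[\xi]$ with $\xi$ the image of $x_1$, $[L:E]=F$, and the image of $U$ in $L$ is $E+E\xi$.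

Before the proof, look at the square: $f=X_0X_3-X_1X_2$, and imposing $x_2=\alpha_2+\beta_2\xi$, $x_3=\alpha_3+\beta_3\xi$ in $x_3=x_1x_2$ gives $\beta_2\xi^2+(\alpha_2-\beta_3)\xi-\alpha_3=0$. The lemma says that this quadratic is irreducible over $E$, so $L$ is a quadratic field. With numbers in place of indeterminates this can fail: $x_2=3-x_1$, $x_3=2$ leads to $(\xi-1)(\xi-2)=0$, and the quotient $\mathbb Q\times\mathbb Q$ is not a field.

*Proof.*

**Step 1 (eliminate the $\alpha_i$).** The purpose is to identify the quotients before inverting constants. Let $S=\mathbb Q[\alpha_2,\beta_2,\alpha_3,\beta_3]\setminus\{0\}$, so that $C_E=S^{-1}C[\alpha_2,\beta_2,\alpha_3,\beta_3]$. Solving $\ell_2=0$ for $\alpha_2$, and then $\ell_3=0$ for $\alpha_3$, gives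
$$C[\alpha_2,\beta_2,\alpha_3,\beta_3]/(\ell_2)\cong C[\beta_2,\alpha_3,\beta_3],\qquad C[\alpha_2,\beta_2,\alpha_3,\beta_3]/(\ell_2,\ell_3)\cong C[\beta_2,\beta_3],$$
where $\alpha_i\mapsto a_i:=x_i-\beta_ix_1$. Both rings are domains.

**Step 2 (no constant in $S$ dies).** We show that $\mathbb Q[\alpha_2,\beta_2,\alpha_3,\beta_3]\to C[\beta_2,\beta_3]$ is injective, i.e. that $a_2,a_3,\beta_2,\beta_3$ are algebraically independent over $\mathbb Q$. The polynomial $f(1,T,a_2+\beta_2T,a_3+\beta_3T)$ has the root $T=x_1$, because $a_i+\beta_ix_1=x_i$. As $f$ is homogeneous of degree $F$, its coefficient at $T^F$ is $f(0,1,\beta_2,\beta_3)$. This is nonzero: $X_0$ does not divide $f$, so $f(0,X_1,X_2,X_3)$ is a nonzero homogeneous polynomial and stays nonzero for $X_1=1$. So $x_1$, and hence $x_2=a_2+\beta_2x_1$ and $x_3=a_3+\beta_3x_1$, are algebraic over $\mathbb Q(a_2,a_3,\beta_2,\beta_3)$. Thus $\mathrm{Frac}(C)(\beta_2,\beta_3)$, which has transcendence degree $2+2=4$ over $\mathbb Q$, is algebraic over a field generated by the four elements $a_2,a_3,\beta_2,\beta_3$.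 These are therefore algebraically independent.

**Step 3 (domains and nonunits).** The injection of Step 2 factors through $C[\beta_2,\alpha_3,\beta_3]$, so $S$ maps to nonzero elements in both quotients. Localizing, $D_1=S^{-1}C[\beta_2,\alpha_3,\beta_3]$ and $L=S^{-1}C[\beta_2,\beta_3]$ are nonzero domains, and $D_1$ is noetherian as a quotient of $C_E$. Because $D_1\ne0$ and $L\ne0$, neither $\ell_2$ nor the image of $\ell_3$ in $D_1$ is a unit. We have $\ell_2\ne0$ since $p_0,p_1,p_2$ are distinct. The image of $\ell_3$ in $D_1$ is $x_3-\alpha_3-\beta_3x_1$, with $\alpha_3$ still an indeterminate, so it is nonzero. This proves (a) and (b).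

**Step 4 ($L$ is a field generated by $\xi$).** In $L$ the element $\xi$ is a root of
$$\Phi(T)=f(1,T,\alpha_2+\beta_2T,\alpha_3+\beta_3T)\in E[T],$$
which has degree $F$ in $T$, with leading coefficient $f(0,1,\beta_2,\beta_3)\neq 0$. So $\xi$ is algebraic over $E$, and so are the images $\alpha_i+\beta_i\xi$ of $x_2,x_3$ and the inverses of all these elements. The domain $L$ is generated over $E$ by them, so it is a field. The field $E[\xi]$ contains the images of $x_1,x_2,x_3$ and their inverses, so $L=E[\xi]$. The image of $U$ is spanned by $1,\xi,\alpha_2+\beta_2\xi,\alpha_3+\beta_3\xi$, which is $E+E\xi$.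

**Step 5 (the degree of $L$).** The automorphism of $\mathbb Q[\alpha_2,\beta_2,\alpha_3,\beta_3,T]$ with $\alpha_i\mapsto\alpha_i-\beta_iT$, fixing $\beta_i$ and $T$, sends $\Phi$ to $f(1,T,\alpha_2,\alpha_3)$. This is irreducible by Lemma 7. So $\Phi$ is irreducible in $\mathbb Q[\alpha_2,\beta_2,\alpha_3,\beta_3][T]$, and by Gauss' lemma in $E[T]$. Hence $[L:E]=F$. $\square$

## 9. Excess of a space of functions: points, curve, surface

Let $D$ be one of $C_E,D_1,L$, and write $U$ also for the image of $U$ in $D$.

**Definition (excess of a subspace).** For a finite-dimensional $E$-subspace $V\subset D$ let $UV$ be the span of all products, and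
$$\mathrm{exc}(V)=\dim_EUV-\dim_EV .$$

It is nonnegative because $1\in U$. If $V\subset C_E$ is spanned by $\chi^a$, $a\in A$, then $UV$ is spanned by $\chi^c$, $c\in A+P$, and $\mathrm{exc}(V)=|A+P|-|A|$. The one-dimensional space $E\cdot1$ has excess $3,2,1$ in $C_E,D_1,L$. Indeed $\dim U=4$ in $C_E$. In $L$ we have $\dim(E+E\xi)=2$ since $F\ge2$, so the kernel of $U\to L$ is exactly $E\ell_2+E\ell_3$. The kernel of $U\to D_1$ lies in it, contains $\ell_2$ and not $\ell_3$, so $U$ has dimension $3$ in $D_1$.

The next lemma is the slicing step. It replaces "row" by "restriction to $\ell=0$".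

**Lemma 9 (slicing).** Let $(D,\ell)=(C_E,\ell_2)$ or $(D_1,\ell_3)$, and let $V\subset D$ be finite-dimensional. Let $\bar V$ be the image of $V$ in $D/\ell D$ (which is $D_1$ or $L$), let $V_1=\{u\in D:\ell u\in V\}$, $y=\dim\bar V$, $a=\mathrm{exc}(\bar V)$. Then
$$\dim V=y+\dim V_1,\qquad\mathrm{exc}(V)\ge y+a,\qquad\mathrm{exc}(V)\ge a+\mathrm{exc}(V_1).$$
Moreover, if $V\ne0$, there is $V'\subset D$ with $V'\not\subset\ell D$, $\dim V'=\dim V$ and $\mathrm{exc}(V')=\mathrm{exc}(V)$.

*Proof.* The kernel of $V\to\bar V$ is $V\cap\ell D=\ell V_1$, and multiplication by $\ell$ is injective. This gives the first formula. Apply it to $W=UV$ as well. The image of $W$ in $D/\ell D$ is $U\bar V$, of dimension $y+a$. The space $W_1=\{u:\ell u\in UV\}$ contains $V$, because $\ell\in U$. It also contains $UV_1$, because $\ell UV_1=U(\ell V_1)\subseteq UV$. So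
$$\dim UV\ge y+a+\max(\dim V,\ \dim UV_1).$$
Subtracting $\dim V$ and using the first entry of the maximum gives $\mathrm{exc}(V)\ge y+a$. Subtracting $\dim V=y+\dim V_1$ and using the second gives $\mathrm{exc}(V)\ge a+\mathrm{exc}(V_1)$.

For the last statement, $\bigcap_n\ell^nD=0$ by Krull's theorem, so there is a largest $n$ with $V\subseteq\ell^nD$. Write $V=\ell^nV'$. Then $V'\not\subset\ell D$, and multiplication by $\ell^n$ maps $V'$ to $V$ and $UV'$ to $UV$ bijectively. $\square$

**Lemma 10 (points).** If $0\ne X\subseteq L$ is an $E$-subspace with $\dim X<F$, then $\mathrm{exc}(X)\ge1$.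

*Proof.* $UX=X+\xi X$. If this equals $X$, then $X$ is stable under $E[\xi]=L$, so it is a nonzero ideal of the field $L$. Thus $X=L$ and $\dim X=F$, a contradiction. $\square$

This is where $F$ enters and why the coefficients were taken as indeterminates. In the specialized example $\mathbb Q\times\mathbb Q$ above, the multiples of $\xi-1$ form a one-dimensional space stable under $\xi$, of excess $0$.

**Lemma 11 (curve).** If $0\ne X\subset D_1$ is finite-dimensional and $b=\mathrm{exc}(X)$, then $b\ge F$ or $\dim X\le\binom b2$.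

*Proof.* Induct on $\dim X$, and assume $b<F$. By Lemma 9 we may assume $X\not\subset\ell_3D_1$. Let $y,a,X_1$ be as in Lemma 9 with $V=X$; so $y\ge1$. As $y\le b-a\le b<F$, Lemma 10 applies to the image $\bar X\subset L$ and gives $a\ge1$. So $y\le b-1$ and $\mathrm{exc}(X_1)\le b-a\le b-1<F$. Since $\dim X_1=\dim X-y<\dim X$, induction gives $\dim X_1\le\binom{b-1}2$; this is trivial if $X_1=0$. Hence $\dim X\le(b-1)+\binom{b-1}2=\binom b2$. $\square$

The surface step will compare $T_F(g)$ with $T_F(g-a)$. Here is the arithmetic it needs.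

**Lemma 12.** Let $1\le a\le F$ and $g\ge a$. Then

(i) $T_F(g)-T_F(g-a)\ge\min\left(\binom a2,\ g-a\right)$;

(ii) if $a=F$, then $T_F(g)-T_F(g-F)\ge g-F$.

*Proof.* Write $g=G_{r-1}+s$ with $r\ge1$, $1\le s\le\min(r,F)$. The left side is the sum of the window of $a$ consecutive terms that ends at position $s$ of block $r$. We use that $a$ distinct nonnegative integers have sum at least $\binom a2$.

**Case $r\le F$.** Here the blocks are still growing. Block $r$ is $(0,\dots,r-1)$, block $r-1$ is $(0,\dots,r-2)$ (empty for $r=1$), and $G_{r-1}=\binom r2$.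

If $a\le s$, the window is $s-a,\dots,s-1$, distinct integers, with sum at least $\binom a2$.

If $s<a\le r-1$, the window consists of $0,\dots,s-1$ and of $r-1-(a-s),\dots,r-2$. Since $r-1-a+s\ge s$, these are distinct, and the sum is at least $\binom a2$.

If $a\ge r$, the window contains the last $r$ terms: $s-1,\dots,r-2$ from block $r-1$ and $0,\dots,s-1$ from block $r$. Their sum is $\binom{r-1}2+(s-1)=\binom r2+s-r=g-r\ge g-a$. All other terms are nonnegative.

This proves (i). If $a=F$, then $a\ge r$, and the last item proves (ii).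

**Case $r>F$.** Here both relevant blocks have length $F$. Put $b=r-1-F\ge0$. Block $r-1$ is $(b,\dots,b+F-1)$ and block $r$ is $(b+1,\dots,b+F)$.

If $a\le s$, the window consists of distinct nonnegative integers.

If $a>s$, it consists of $b+1,\dots,b+s$ and of $b+F-(a-s),\dots,b+F-1$, and $b+F-a+s\ge b+s$. Lowering the first $s$ terms by $1$ gives distinct nonnegative integers, so the sum is at least $\binom a2$.

This proves (i). For $a=F$ the sum is exactly $\sum_{i=0}^{F-1}(b+i)+s=Fb+\binom F2+s$ (also when $s=F$), while $g-F=\binom{F+1}2+Fb+s-F=Fb+\binom F2+s$. This proves (ii). $\square$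

**Lemma 13 (surface).** Every finite-dimensional $V\subset C_E$ satisfies $\dim V\le T_F(\mathrm{exc}(V))$.

*Proof.* Induct on $\dim V$; the case $V=0$ is clear. Let $V\ne0$ and $g=\mathrm{exc}(V)$. By Lemma 9 we may assume $V\not\subset\ell_2C_E$. With $y,a,V_1$ as there, $y\ge1$, $y\le g-a$, $\mathrm{exc}(V_1)\le g-a$ and $\dim V_1<\dim V$. In particular $g>a$. By induction and monotonicity $\dim V_1\le T_F(g-a)$. Apply Lemma 11 to $0\ne\bar V\subset D_1$, whose excess is $a$.

If $a\ge F$, then $y\le g-a\le g-F$ and $\dim V_1\le T_F(g-a)\le T_F(g-F)$. So $\dim V\le(g-F)+T_F(g-F)\le T_F(g)$ by Lemma 12(ii).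

If $a<F$, then $1\le y\le\binom a2$, so $a\ge2$. Thus $y\le\min\left(\binom a2,g-a\right)$, and $\dim V\le\min\left(\binom a2,g-a\right)+T_F(g-a)\le T_F(g)$ by Lemma 12(i). $\square$

## 10. From functions back to sets

*Proof of Proposition 6.* For a finite $A\subset\Lambda$ let $V=\mathrm{span}_E\{\chi^a:a\in A\}\subset C_E$. Then $\dim V=|A|$ and $UV=\mathrm{span}_E\{\chi^c:c\in A+P\}$, so $\mathrm{exc}(V)=|A+P|-|A|$. Lemma 13 gives $|A|\le T_F(|A+P|-|A|)$. $\square$

Propositions 5 and 6 are conditions (C) and (L) of Lemma 2 for $\tau=T_F$, so Theorem 4 is proved, and with it Theorem 1. $\square$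

## 11. Closed form of $T_F$ and the order of $n-t_P(n)$

**Proposition 14.** (a) If $g=\binom r2+s$ with $0\le s\le r\le F$ (this covers $0\le g\le\binom{F+1}2$), then $T_F(g)=\binom r3+\binom s2$.

(b) If $g\ge\binom F2$ and $s\in[0,F)$, $s\equiv g-\binom F2\pmod F$, then
$$T_F(g)=\frac{g^2}{2F}-\frac g2+\frac{F(F^2-1)}{24}-\frac{(F-1)s(F-s)}{2F}.$$

*Proof.* (a) For $i\le F$ block $i$ is $(0,\dots,i-1)$, with sum $\binom i2$. Blocks $1,\dots,r-1$ have total length $\binom r2$ and sum $\sum_{i<r}\binom i2=\binom r3$. The next $s$ terms, in block $r$, are $0,\dots,s-1$.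

(b) Since $G_{F-1}=\binom F2$ and the later blocks have length $F$, we can write $g=G_{r-1}+s$ with $r\ge F$, $0\le s<F$; this $s$ is the one in the statement. Moreover $G_{r-1}=\binom F2+F(r-F)=F\kappa$ with $\kappa=r-\frac{F+1}2$.

First let $s=0$. By (2), $T_F(G_{r-1})=\sum_{i<r}h_F(i-2)$, where $h_F(i-2)=\binom i2-\binom{i-F}2$ and $\binom{i-F}2$ is read as $0$ for $i<F$. So the sum is $\binom r3-\binom{r-F}3$, which is also $\sum_{l=0}^{F-1}\binom{r-1-l}2$. Write $r-1-l=\kappa+x$ with $x=\frac{F-1}2-l$. Over $l=0,\dots,F-1$ we have $\sum x=0$ and $\sum x^2=\frac{F(F^2-1)}{12}$. Hence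
$$T_F(G_{r-1})=\sum_x\frac{(\kappa+x)^2-(\kappa+x)}2=\frac{F\kappa^2}2-\frac{F\kappa}2+\frac{F(F^2-1)}{24},$$
the claim for $g=F\kappa$.

For general $s$, the next $s$ terms are $r-F,\dots,r-F+s-1$ and add $s(r-F)+\binom s2$. The quadratic $\frac{g^2}{2F}-\frac g2$ grows from $g=F\kappa$ to $g=F\kappa+s$ by $s\kappa+\frac{s^2}{2F}-\frac s2$. As $\kappa-(r-F)=\frac{F-1}2$, this growth exceeds $s(r-F)+\binom s2$ by
$$\frac{(F-1)s}2+\frac{s^2}{2F}-\frac{s^2}2=\frac{(F-1)s(F-s)}{2F}.\qquad\square$$

In particular $T_F(g)=\frac{g^2}{2F}-\frac g2+O_F(1)$. The condition $T_F(g)+g\ge n$ of Theorem 4 then reads $\frac{(g+F/2)^2}{2F}+O_F(1)\ge n$, so the least such $g$ is $\sqrt{2Fn}+O_F(1)$, and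
$$t_P(n)=n-\sqrt{2Fn}+O_F(1).$$

## 12. All non-collinear four-point patterns

Let $P\subset\mathbb R^2$ be four points, not all on a line. An invertible affine map takes three non-collinear points of $P$ to $0,e_1,e_2$, and it preserves $t_P$. So let $P=\{0,e_1,e_2,z\}$, $z\in\mathbb R^2\setminus\{0,e_1,e_2\}$. Define $T_\infty(g)=\binom r3+\binom s2$ for $g=\binom r2+s$, $0\le s\le r$. This is the sum of the first $g$ terms of the concatenated blocks $(0,\dots,r-1)$, $r=1,2,\dots$; so it is well defined and nondecreasing, and by Proposition 14(a) it equals $T_F(g)$ whenever $g\le\binom{F+1}2$.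

**Theorem 15.** (a) If $z\in\mathbb Q^2$, Theorem 4 applies to $P$ with
$$F=q+(-p_x)^++(-p_y)^++(p_x+p_y-q)^+.$$
This includes $z\notin\Omega$, where $F=q$.

(b) If $z\notin\mathbb Q^2$, then $\Lambda=\langle e_1,e_2,z\rangle$ has rank $3$, and $t_P(n)=n-\min\{g\ge0:T_\infty(g)+g\ge n\}$ for every $n\ge 0$. We say that $P$ has degree $F=\infty$.

*Proof.* (a) The points are distinct and $\langle P-P\rangle=\mathbb Z^2+\mathbb Zz$ has rank $2$. The vector $w$ in the proof of Lemma 3 is a primitive dependency for every rational $z$, so $F(P)$ is given by (1). If $z\notin\Omega$, then $p_x,p_y\ge0$ and $p_x+p_y<q$, so $F=q$.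

(b) If the rank were $2$, a positive multiple of $z$ would lie in $\mathbb Z^2$, and $z$ would be rational. So the rank is $3$, and $p_1=e_1$, $p_2=e_2$, $p_3=z$ is a basis of $\Lambda$; put $p_0=0$. By Lemma 2 it suffices to check (L) and (C) for $\tau=T_\infty$.

**Step 1 (condition (L), by projecting to rank $2$).** Let $A\subset\Lambda$ be finite. For $M\ge2$ map $\Lambda\to\mathbb Z^2$ by $p_1\mapsto e_1$, $p_2\mapsto e_2$, $p_3\mapsto(M,M^2)$. The kernel is generated by $Mp_1+M^2p_2-p_3$, so its nonzero elements have $p_1$-coordinate of absolute value at least $M$. Hence for $M$ large the map is injective on the finite set $A\cup(A+P)\cup P$. The image pattern is $P((M,M^2))$, of degree $M+M^2$ by Lemma 3, and $A$ and $A+P$ keep their sizes. Proposition 6 gives $|A|\le T_{M+M^2}(|A+P|-|A|)$, which equals $T_\infty(|A+P|-|A|)$ for $M$ large.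

**Step 2 (condition (C), by partial layers of monomials).** Write $g=\binom r2+s$ with $r\ge1$, $0\le s\le r$. Identify $\mu\in\mathbb N^3$ with $\sum\mu_ip_i$. Let $A$ consist of all $\mu$ of degree at most $r-3$ together with the exponents of the monomials $x_1^{r-s}v$, $\deg v=s-2$, which have degree $r-2$. Then $|A|=\binom r3+\binom s2=T_\infty(g)$. The set $A+P$ is contained in the set of exponents of degree at most $r-2$ together with those of $x_1^{r-s}v$, $\deg v=s-1$. So
$$|A+P|-|A|\le\binom{r+1}3-\binom r3+\binom{s+1}2-\binom s2=\binom r2+s=g.\qquad\square$$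

## 13. The degree can be read off from $t_P$

**Theorem 16.** Let $P,P'$ be non-collinear four-point patterns in $\mathbb R^2$ of degrees $F<F'\le\infty$. Then $t_P(n)=t_{P'}(n)$ for all $n\le\binom{F+2}3+1$, while $t_P(n_0)>t_{P'}(n_0)$ for $n_0=\binom{F+2}3+2$. Hence two non-collinear four-point patterns have the same function $t$ if and only if they have the same degree. In particular, for $z_1,z_2\in\Omega$: $t_{P(z_1)}=t_{P(z_2)}$ if and only if $F(z_1)=F(z_2)$.

For $F=2$, $F'=3$ this gives $n_0=6$, the value seen in Section 1: six points hold two squares but only one copy of $P(-1,-1)$.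

*Proof.* By Lemma 2, $t$ is attainable for $n$ iff $t\le n$ and $T(n-t)\ge t$, with $T=T_F$ for $P$ and $T=T_{F'}$ for $P'$. Blocks $1,\dots,F$ are the same for both. Their total length is $\binom{F+1}2$ and their sum is $\binom{F+1}3$. The next term, the first of block $F+1$, is $1$ for $F$ and $0$ for $F'$. So $T_F$ and $T_{F'}$ agree up to $\binom{F+1}2$ and differ at the next argument.

**Step 1 (they differ at $n_0$).** Note $n_0=\binom{F+1}3+\binom{F+1}2+2$. Take $t=\binom{F+1}3+1$. Then $n_0-t=\binom{F+1}2+1$, $T_F(n_0-t)=t$ and $T_{F'}(n_0-t)=t-1$. So $t$ is attainable for $P$ and not for $P'$. Attainable values are closed downwards: if $t'\le t$ and $T(n-t)\ge t$, then $T(n-t')\ge T(n-t)\ge t'$. Hence $t_P(n_0)\ge t>t_{P'}(n_0)$.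

**Step 2 (they agree below $n_0$).** Let $n<n_0$, and let $t$ be attainable for one of the two patterns. If $n-t\le\binom{F+1}2$, then $T_F(n-t)=T_{F'}(n-t)$ and $t$ is attainable for the other. Otherwise
$$t\le(n_0-1)-\Bigl(\tbinom{F+1}2+1\Bigr)=\tbinom{F+1}3=T_F\bigl(\tbinom{F+1}2\bigr)=T_{F'}\bigl(\tbinom{F+1}2\bigr),$$
and by monotonicity both $T_F(n-t)$ and $T_{F'}(n-t)$ are at least $t$, so $t$ is attainable for both. Hence $t_P(n)=t_{P'}(n)$.

**Step 3 (the two equivalences).** Patterns of equal degree have equal $t$ by Theorem 15, and patterns of different degree differ at $n_0$. For $z_1,z_2\in\Omega$, one direction is Theorem 1. For the other, let $F(z_1)\ne F(z_2)$. If both values are at least $2$, they are the degrees of $P(z_1),P(z_2)$ by Lemma 3, and the first equivalence applies. If one of them is $1$, that pattern is $\{0,e_1,e_2\}$ with $t(3)=1$, while the other has four points and $t(3)=0$. $\square$
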